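# When iterated duplication is context-free: two letters against three

## The dichotomy

**Theorem 1.** Let $\Sigma$ be a finite alphabet and $w\in\Sigma^*$. Let $w^\heartsuit$ be the set of all words that can be obtained from $w$ by finitely many (possibly zero) steps $x_1ux_2\Rightarrow x_1uux_2$ with $x_1,x_2\in\Sigma^*$ and $u\in\Sigma^+$, where the length of $u$ is not bounded. Let $\mathrm{alph}(w)$ be the set of letters occurring in $w$.

- (A) If $|\mathrm{alph}(w)|\ge 3$, then $w^\heartsuit$ is not context-free.
- (B) If $|\mathrm{alph}(w)|\le 2$, then $w^\heartsuit$ is regular.

Hence $w^\heartsuit$ is context-free if and only if it is regular, if and only if $|\mathrm{alph}(w)|\le 2$.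

In plain words: start with a word, repeatedly choose some nonempty factor, and write a second copy of it right after the first. Collect everything that can be produced. The problem, which comes from "Languages generated by iterated idempotency" (http://wortspieler.org/Dateien/Work/Pubs/Idempot.pdf), asks whether this language, called the general duplication language of $w$, is context-free for every $w$. Theorem 1 answers no, and says exactly for which $w$ the answer is yes. Only the number of different letters of $w$ matters, and there is no intermediate case: as soon as the language is context-free, it is regular.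

For example, with $w=abc$ we have
$$abc\Rightarrow abcbc\Rightarrow abcabcbc,$$
duplicating $bc$ and then the prefix $abc$. Theorem 1 says that no context-free grammar generates all words obtainable in this way from $abc$, whereas from $ab$ or from $abba$ we get a regular language.

Three published results are used without proof. Part (A) uses Thue's theorem (1906): there is an infinite square-free word over three letters. To get down to exactly three letters, (A) also uses a theorem of Bean, Ehrenfeucht and McNulty (*Avoidable patterns in strings of symbols*, Pacific J. Math. 85 (1979)); for words with at least $14$ different letters Thue's theorem is enough. Part (B) uses Higman's lemma.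

## Reductions, square-free words and grammars

It is easier to go backwards. Write $x\vdash y$ if $y\Rightarrow x$, that is, if $y$ arises from $x$ by replacing some factor $cc$ with $c\neq\varepsilon$ by $c$. Let $\vdash^*$ be the reflexive and transitive closure. Then
$$v\in w^\heartsuit\iff v\vdash^* w .$$
We call a step $\vdash$ a reduction step. It deletes one half of a square $cc$; deleting the first half or the second half gives the same word, and we shall use this freedom. Note that duplication changes neither the first letter, nor the last letter, nor the set of letters of a nonempty word.

**Definition (squares).** A square is a word $cc$ with $c\ne\varepsilon$. A word is square-free if none of its factors is a square.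

For instance $abcac$ is square-free, while $abcbc$ contains $(bc)^2$. A square-free word admits no reduction step, so a square-free word lies in $w^\heartsuit$ only if it equals $w$. Over two letters the square-free words are short: the nonempty ones are $a,b,ab,ba,aba,bab$, because each extension of $aba$ or $bab$ by a letter contains $aa$, $bb$, $abab$ or $baba$. Over three letters Thue's theorem gives square-free words of every length, by taking prefixes.

**Definition (square-free morphism).** A morphism $k:\Gamma^*\to\Delta^*$ is nonerasing if no letter is mapped to $\varepsilon$. It is square-free if it maps square-free words to square-free words.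

The morphism $a\mapsto a$, $b\mapsto ba$, $c\mapsto c$ is not square-free: $aba$ is square-free but its image is $abaa$. The theorem of Bean, Ehrenfeucht and McNulty says that for every $n$ there is a nonerasing square-free morphism from the free monoid on $n$ letters to the free monoid on $3$ letters.

From grammars we need two textbook facts. A context-free language that does not contain $\varepsilon$ is generated by a grammar in Chomsky normal form, with all rules of the form $X\to YZ$ or $X\to\sigma$ ($X,Y,Z$ nonterminals, $\sigma$ a terminal). And if two derivation trees contain nodes labelled by the same nonterminal, then replacing the subtree below the first node by the subtree below the second gives another derivation tree. Example: if $S\to AA$, $A\to a$, $A\to b$ are the rules, then $aa$ and $bb$ are generated, both have an $A$ above the first position, and the exchange shows that $ba$ is generated too.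

Positions are counted from $0$, and $T[i,j)$ denotes the factor of $T$ at positions $i,\dots,j-1$.

## Words with one or two letters, by hand

If $w=\varepsilon$, there is no nonempty factor to duplicate, so $w^\heartsuit=\{\varepsilon\}$. If $w=a$, then $w^\heartsuit=a^+$.

Let $w=ab$. Every word in $(ab)^\heartsuit$ begins with $a$ and ends with $b$. Conversely, let $v$ be such a word. It has runs $a,b,a,b,\dots,a,b$. Duplicating $ab$ repeatedly gives $(ab)^t$ for every $t\geq 1$, and single-letter duplications then lengthen each run as needed. So $(ab)^\heartsuit=a\{a,b\}^*b$.

Let $w=aba$. Every word in $(aba)^\heartsuit$ begins and ends with $a$ and contains $b$. Conversely, such a word has run pattern $a,b,a,\dots,b,a$. From $aba$ we get $(ab)^ta$ for every $t\ge1$, and then lengthen runs. So $(aba)^\heartsuit=a\{a,b\}^*b\{a,b\}^*a$.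

What made this work is that over two letters the runs alternate, so between an $a$-run and a later $b$-run the number of other runs is even, and they can be created in pairs by duplicating $ab$. With three letters this fails at once: $abac$ has an $a$ first, then a $b$, and a $c$ at the end, but it is square-free and different from $abc$, so it is not in $(abc)^\heartsuit$.

## The run order on binary words: proof of (B)

The case $w=\varepsilon$ is done. Let $w\in\{a,b\}^+$. Then all words in $w^\heartsuit$ are nonempty words over $\{a,b\}$.

**Definition (run order).** Write a nonempty binary word by its runs, $v=x_1^{n_1}\cdots x_k^{n_k}$ with $n_i\ge1$ and $x_i\neq x_{i+1}$. For $v'=z_1^{e_1}\cdots z_r^{e_r}$ (runs) let $v\sqsubseteq v'$ if there are indices $1=i_1<\dots<i_k=r$ with $z_{i_j}=x_j$ and $e_{i_j}\ge n_j$ for all $j$. If $k=1$ this forces $r=1$.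

So the first run must go to the first run and the last to the last. For example $aab\sqsubseteq aaabab$, but $aab\not\sqsubseteq abaab$, because the first run of $abaab$ has length $1$. The relation is reflexive and, by composing the index maps, transitive. If $v\sqsubseteq v'$ then $|v|=\sum n_j\le\sum e_{i_j}\le|v'|$, and equality forces $r=k$ and equal exponents, that is, $v=v'$.

**Lemma 2.** If $v\sqsubseteq v'$, then $v\Rightarrow^*v'$.

*Proof.* Since runs alternate and $z_{i_j}=x_j\ne x_{j+1}=z_{i_{j+1}}$, there is an even number $2t$ of runs of $v'$ strictly between runs $i_j$ and $i_{j+1}$. In $v$, at the border of runs $j$ and $j+1$, duplicate the factor $x_jx_{j+1}$: this inserts $x_{j+1}x_j$ between the two runs. Doing this $t$ times inserts $(x_{j+1}x_j)^t$, which consists of $2t$ runs of length one. Do this for every $j<k$. We now have a word with the same sequence of run letters as $v'$ and with no run longer than the corresponding run of $v'$. Lengthen the runs by steps $x\Rightarrow xx$. $\square$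

By Lemma 2, $w^\heartsuit$ is upward closed: if $v\in w^\heartsuit$ and $v\sqsubseteq v'$, then $w\Rightarrow^*v\Rightarrow^*v'$.

**Definition (well-quasi-order).** A reflexive transitive relation $\le$ on a set $Q$ is a well-quasi-order if every infinite sequence $q_1,q_2,\dots$ in $Q$ has indices $i<j$ with $q_i\le q_j$.

For example $\mathbb N$ is well-quasi-ordered by $\leq$, and $\mathbb Z$ is not ($-1,-2,-3,\dots$). A finite set with equality is well-quasi-ordered, and so is the product of two well-quasi-orders. Higman's lemma says: if $Q$ is well-quasi-ordered, then so is the set of finite sequences over $Q$, where $(q_1,\dots,q_k)\le(q_1',\dots,q_r')$ means that there are $i_1<\dots<i_k$ with $q_j\le q'_{i_j}$ for all $j$.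

**Lemma 3.** The relation $\sqsubseteq$ is a well-quasi-order on $\{a,b\}^+$.

*Proof.* Higman's lemma does not know that first goes to first and last to last, so we fix the ends beforehand. Given an infinite sequence of words, pass to an infinite subsequence in which the first letter is constant, the last letter is constant, and either all words have one run or all have at least two. Pass to a further subsequence in which the length of the first run is nondecreasing, and then to one in which the length of the last run is also nondecreasing. If all words have one run, any two terms are now comparable as required. Otherwise apply Higman's lemma to the (possibly empty) sequences of interior runs, as sequences over $\{a,b\}\times\mathbb N$ ordered by equality in the first and $\le$ in the second coordinate. It gives two terms $v$, $v'$, with $v$ earlier, such that the interior runs of $v$ embed into those of $v'$. Together with the first and the last run this gives $v\sqsubseteq v'$. $\square$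

**Proof of (B).** Every element of $w^\heartsuit$ lies above a $\sqsubseteq$-minimal element of $w^\heartsuit$, since going strictly down decreases the length. Distinct minimal elements are incomparable, so by Lemma 3 there are only finitely many. As $w^\heartsuit$ is upward closed, it is the union of the finitely many cones $\{v':v\sqsubseteq v'\}$ with $v$ minimal. The cone of $v=x_1^{n_1}\cdots x_k^{n_k}$ is
$$x_1^{n_1}x_1^*\,(x_2^+x_1^+)^*\,x_2^{n_2}x_2^*\,(x_3^+x_2^+)^*\,x_3^{n_3}x_3^*\cdots x_k^{n_k}x_k^*,$$
because between the images of runs $j$ and $j+1$ there is an even number of runs, which begin with the letter $x_{j+1}$ and alternate. This is a regular expression, and a finite union of regular languages is regular. $\blacksquare$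

**Remark.** One can avoid Higman's lemma, because $w$ itself is the only minimal element. Indeed a single step $x=x_1ux_2\Rightarrow y=x_1uux_2$ satisfies $x\sqsubseteq y$. If $u$ is a power of one letter, $y$ arises by lengthening a run. If $u$ has at least two runs, send the runs of $x$ that begin before the last run of the factor $u$ to the same runs in $x_1u$ (first copy), and send the run of $x$ containing the last run of $u$, and all later runs, to the corresponding runs of $ux_2$ (second copy). All these runs have the same length in $y$ as in $x$, the first run goes to the first and the last to the last. By transitivity $w\sqsubseteq v$ for all $v\in w^\heartsuit$. This agrees with the computations for $ab$ and $aba$ above.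

From here on, $w$ is a fixed word with $|\mathrm{alph}(w)|\ge3$, and we work towards (A).

## Popping, and why prefixes and pumping do not help

The standard non-context-free language is the set of repetitions $UU$. Here $wUU\vdash wU$, so a duplication language knows something about repeated factors. A sensible plan is to take long square-free words $U$, $U'$ and to show that words beginning with $wUU'$ can only lie in $w^\heartsuit$ if $U=U'$. This fails completely.

**Definition (completion cost).** For a word $z$ let
$$F(z)=\min\{|y|: zy\in w^\heartsuit\},$$
with $F(z)=\infty$ if there is no such $y$.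

**Lemma 4 (popping).** Let $z=z'x$ where $x$ is a letter occurring in $z'$. Write $z'=z''xt$ with $x$ not occurring in $t$. Then $zt\vdash z'$, and hence $F(z)\le|t|+F(z')$. In particular, for $z\in\mathrm{alph}(w)^*$,
$$F(wz)\le|z|(|w|+|z|)<\infty .$$

*Proof.* We have $zt=z''\,xt\,xt\vdash z''xt=z'$. If $z'y\in w^\heartsuit$, then $zty\vdash z'y\vdash^*w$, so $F(z)\le|t|+F(z')$. For the last claim, remove the letters of $z$ from $wz$ one by one from the right. Each of them occurs in $w$, so the lemma applies, each time with $|t|\le|w|+|z|$, and $F(w)=0$. $\square$

For $w=abc$: $F(b)=\infty$, as every word of $(abc)^\heartsuit$ begins with $a$. Next, $F(abcb)=1$, because a completion must end with $c$ and $abcbc\vdash abc$. Finally $F(abca)=2$: we have $abcabc\vdash abc$, while $abca$ does not end with $c$, and the only candidate with $|y|=1$, namely $abcac$, is square-free.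

So every word $wz$ over the letters of $w$ is a prefix of some word in $w^\heartsuit$: the prefix $wUU'$ never excludes anything. What can carry information is the number of letters needed on the right. If $|y|=F(wU)$ and $wUy\in w^\heartsuit$, then $wUUy\vdash wUy$ is in $w^\heartsuit$ as well: a correct second copy of $U$ costs nothing. The repaired hope is that a wrong second copy costs something:
$$U\ne U',\quad wUU'y\in w^\heartsuit\quad\Longrightarrow\quad |y|>F(wU). \tag{1}$$

Try it with $w=abc$ and one-letter words. For $U=b$, $U'=a$ it is true: $F(abcb)=1$, and a $y$ with $|y|\le 1$ must be $c$ (the word must end with $c$), but $abcbac$ is square-free. For $U=a$, $U'=b$ it is false: $F(abca)=2$, but $abc\cdot a\cdot b\cdot c=abcabc\in(abc)^\heartsuit$ with $|y|=1$. The wrong copy $U'$ happened to begin with just the letters needed to cancel $U$. So (1) is not true in general, and the words $U$ must be built so that a second copy can never help in this way.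

There is also a problem on the grammar side. The pumping lemma produces words $x\,u^k\,y\,v^k\,z$ from a word $xuyvz$ in the language. For $k\ge1$ these are always in $w^\heartsuit$ again, whatever the decomposition is, since we may duplicate $u$ and $v$. So only $k=0$ could give a contradiction, and that changes the length of the word, while (1) is a statement about lengths. We shall use an exchange between derivation trees of words of equal length instead. It turns $wU_\lambda U_\lambda y$ and $wU_{\lambda'}U_{\lambda'}y'$ into a word $wU_{\mu}U_{\nu}\tilde y$ with $\mu\ne\nu$ and the same $|\tilde y|$, against (1).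

The plan for (1) is as follows. Suppose $T=U_\mu U_\nu$ is square-free, and long factors of $T$ repeat only at distance $|U_\mu|$. Then in a reduction of $wTy$ to $w$, the part $T$ can be eaten from the right only by squares that reach into $y$, and each such step also uses up letters of $y$. Either a step eats only a short piece, and then many steps are needed to eat $U_\nu$; or it uses the similarity of $U_\mu$ and $U_\nu$, and then the mismatch makes it use up a long piece of $y$. In both cases $y$ pays a lot. Once $U_\nu$ is essentially gone, what remains shows that $wU_\mu$ has a cheaper completion.

## A uniform square-free coding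

This section provides an encoding of $13$ letters into the letters of $w$. It must preserve square-freeness, and all code words must have the same length and contain all letters of the target alphabet, so that popping is cheap.

Let $B=\{a,b,c\}\times\{0,1\}$ and $\Gamma=(B\times\{0,1\})\cup\{d\}$, so $|\Gamma|=6\cdot2+1=13$.

Identify $\Gamma$ with $\{1,\dots,13\}$ and let $\Delta_{14}=\{\sharp,1,\dots,13\}$ be a $14$-letter alphabet. Let $h(i)=\sharp\,i\,r_i$, where $r_i$ lists $\{1,\dots,13\}\setminus\{i\}$ in increasing order. Each $h(i)$ has length $14$ and contains each letter of $\Delta_{14}$ once. With $3$ in place of $13$ the code words would be $\sharp123$, $\sharp213$, $\sharp312$.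

**Lemma 5.** The morphism $h:\Gamma^*\to\Delta_{14}^*$ is square-free.

*Proof.* Let $W=W_0W_1\cdots$ be square-free and suppose that $cc$, $c\neq\varepsilon$, is a factor of $h(W)$. Call the factor $h(W_b)$ at positions $14b,\dots,14b+13$ block $b$.

If $\sharp$ does not occur in $c$, then $cc$ lies inside one block, where all letters are different, a contradiction. Otherwise $\sharp$ occurs in both halves at corresponding places. As $\sharp$ occurs exactly at the positions divisible by $14$, we get $|c|=14r$ with $r\ge1$. Let $cc$ start at position $14q+o$ with $0\le o\le13$. Each position of the first half carries the same letter as the position $14r$ further right. Hence blocks $q+1,\dots,q+r-1$, which lie in the first half, equal blocks $q+r+1,\dots,q+2r-1$ respectively. One further pair of blocks is needed.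

If $o\le1$, blocks $q$ and $q+r$ agree in their last $14-o\ge13$ letters. These contain $i\,r_i$ and so determine the block. Hence $W_q\cdots W_{q+r-1}=W_{q+r}\cdots W_{q+2r-1}$, a square in $W$.

If $o\ge2$, blocks $q+r$ and $q+2r$ agree in their first $o\ge2$ letters. These contain $\sharp\,i$ and so determine the block. Hence $W_{q+1}\cdots W_{q+r}=W_{q+r+1}\cdots W_{q+2r}$, a square in $W$.

Both contradict that $W$ is square-free. $\square$

**Lemma 6.** There are a set $\Delta\subseteq\mathrm{alph}(w)$, a number $\kappa$ and a square-free morphism $g:\Gamma^*\to\Delta^*$ such that $|g(\alpha)|=\kappa$ for every $\alpha\in\Gamma$ and every letter of $\Delta$ occurs in every $g(\alpha)$.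

*Proof.* If $|\mathrm{alph}(w)|\ge14$, choose $14$ letters of $w$ as $\Delta_{14}$ and take $g=h$, $\kappa=14$. In general choose $\Delta\subseteq\mathrm{alph}(w)$ with $|\Delta|=3$, let $k:\Delta_{14}^*\to\Delta^*$ be a nonerasing square-free morphism (Bean, Ehrenfeucht and McNulty), and let $g=k\circ h$. It is square-free as a composition of square-free morphisms. Each $h(i)$ is a permutation of the same $14$ letters, so $|g(i)|=\sum_{x\in\Delta_{14}}|k(x)|=:\kappa$ does not depend on $i$, and $\kappa\ge14$ since $k$ is nonerasing. Each $g(i)$ is square-free of length at least $14$, and square-free words over two letters have length at most $3$, so $g(i)$ uses all three letters of $\Delta$. $\square$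

Fix such $\Delta$, $\kappa$, $g$. For a word $W=W_0W_1\cdots$ over $\Gamma$ the block $g(W_e)$ occupies positions $[\kappa e,\kappa(e+1))$ of $g(W)$.

**Lemma 7 (synchronisation).** The map $g$ is injective on letters. If $W$ is square-free and $g(\alpha)$, $\alpha\in\Gamma$, occurs in $g(W)$ at position $j$, then $\kappa\mid j$ and $W_{j/\kappa}=\alpha$.

*Proof.* If $\alpha\ne\beta$ and $g(\alpha)=g(\beta)$, then $\alpha\beta$ is square-free but $g(\alpha\beta)$ is a square, a contradiction.

Suppose $\kappa\nmid j$. Then the occurrence of $g(\alpha)$ overlaps exactly two consecutive blocks. So there are consecutive letters $\beta\gamma$ of $W$ with $g(\beta)=qs$, $g(\gamma)=pt$, $g(\alpha)=sp$ and $s,p\ne\varepsilon$. As $W$ is square-free, $\beta\ne\gamma$. If $\alpha\ne\beta$, then $\beta\alpha$ is square-free but $g(\beta\alpha)=qs\,sp$ contains the square $ss$. If $\alpha=\beta$, then $\alpha\neq\gamma$, so $\alpha\gamma$ is square-free but $g(\alpha\gamma)=sp\,pt$ contains $pp$. Both are contradictions. So $\kappa\mid j$, the occurrence is the block $g(W_{j/\kappa})$, and injectivity gives $W_{j/\kappa}=\alpha$. $\square$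

## The words $U_\lambda$ and their repetitions

We now build $2^m$ words $U_\lambda$, indexed by bit strings of length $m$. Three ingredients go into each letter: a Thue letter (for square-freeness), a fixed bit (so that no medium-length pattern repeats within one copy), and a bit of $\lambda$ (the data).

**Step 1: a bit string without repeated factors.** Let $m\geq 1$ be large and $p=2\lceil\log_2(3m)\rceil$. We claim that there is $\epsilon\in\{0,1\}^{3m}$ in which no factor of length $p$ occurs at two different positions. For given positions $i<i'$ the equations $\epsilon_{i'+k}=\epsilon_{i+k}$, $0\le k<p$, determine $\epsilon_{i'},\dots,\epsilon_{i'+p-1}$ one after the other from earlier letters (even if the occurrences overlap). So at most $2^{3m-p}$ words are bad for the pair $(i,i')$. There are fewer than $\frac{(3m)^2}2$ pairs and $2^p\ge(3m)^2$, so altogether fewer than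
$$\tfrac{(3m)^2}{2}\,2^{3m-p}\le2^{3m-1}$$
words are bad, and a good one exists.

**Step 2: the definition.** Let $s=s_1\cdots s_{3m}\in B^{3m}$ be the word whose first components form a square-free word over $\{a,b,c\}$ (Thue) and whose second components form $\epsilon$. By Step 1, no factor of length $p$ occurs at two different positions in $s$. Let $I=\{m+1,\dots,2m\}$ be the middle third of the indices. For $\lambda\in\{0,1\}^I$ put $\lambda_i=0$ for $i\in\{1,\dots,3m\}\setminus I$ and
$$u_\lambda=(s_1,\lambda_1)\cdots(s_{3m},\lambda_{3m}),\qquad U_\lambda=g(u_\lambda d),\qquad N:=|U_\lambda|=\kappa(3m+1).$$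
For instance, with $m=1$ the only free index is $i=2$, and $u_\lambda=(s_1,0)(s_2,\lambda_2)(s_3,0)$. Finally put
$$\ell=\kappa(2p+2),\qquad \ell'=\ell+|w| .$$
As $w$ and $\kappa$ are fixed, $\ell'=O(\log m)$, while $N$ grows linearly in $m$.

The restriction of the data bits to the middle third matters. If two words differed only at index $3m$, then they would agree on the first $\kappa(3m-1)$ letters, that is, on all but $2\kappa$ letters, and such a mismatch would cost almost nothing. Part 3 of the next lemma says that with the middle third every agreement of the two copies leaves out at least $\kappa m$ letters.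

**Lemma 8.** Let $m$ be large, $\mu\ne\nu$ in $\{0,1\}^I$, $W=u_\mu d\,u_\nu d$ and $T=g(W)=U_\mu U_\nu$, so $|T|=2N$.

1. $T$ is square-free.
2. If $T[i,i+r)=T[i',i'+r)$ with $i<i'$ and $r\ge\ell$, then $i'-i=N$.
3. If $T[i,i+r)=T[i+N,i+N+r)$ with $i+N+r\le2N$, then $N-r\ge\kappa m$.

*Proof of 1.* As $g$ is square-free, it suffices that $W$ is square-free. A square in $W$ without the letter $d$ lies inside $u_\mu$ or $u_\nu$, and its first components form a square in the square-free word over $\{a,b,c\}$, a contradiction. If a square in $W$ contains $d$, then both halves contain $d$, and as $W$ has only two $d$'s, each half contains exactly one, at corresponding places. So the half-length is the distance $3m+1$ of the two $d$'s, the square has length $2(3m+1)=|W|$, and it is $W$ itself. Then $u_\mu d=u_\nu d$, contradicting $\mu\ne\nu$.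

*Proof of 2.* A factor of length at least $\ell=\kappa(2p+2)$ contains at least $2p+1$ complete consecutive blocks. So $T[i,i+r)$ contains $g(W_e)$ for $2p+1$ consecutive values of $e$. Put $\delta=i'-i$. For each such $e$ the word $g(W_e)$ also occurs at position $\kappa e+\delta$ of $T$. By part 1 and its proof $W$ is square-free, so Lemma 7 gives $\kappa\mid\delta$ and $W_{e+\delta/\kappa}=W_e$ for these $2p+1$ values of $e$. For $m$ large, $2p+1\le3m+1$, and the two $d$'s of $W$ have distance $3m+1$, so at most one of these letters is $d$. It splits the other at least $2p$ letters into at most two stretches, so there are $p$ consecutive letters different from $d$ among them. These lie inside one copy of $u_\mu$ or $u_\nu$. Their shifted copies are the same letters, hence also contain no $d$ and lie inside one copy. Projecting to $B$ gives two occurrences in $s$ of the same factor of length $p$, so they are at the same place of $s$. Therefore the shift $\delta/\kappa$ is a multiple of $3m+1$, that is, $N\mid\delta$. Since $0<\delta<2N$, we get $\delta=N$.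

*Proof of 3.* By hypothesis $[i,i+r)\subseteq[0,N)$. Pick $e\in I$ with $\mu_e\ne\nu_e$. The block with index $e$ of $U_\mu$ occupies $[\kappa(e-1),\kappa e)$ (indices start at $1$). It differs from the block with index $e$ of $U_\nu$, which is $N$ positions further right, because $g$ is injective on letters. So $[\kappa(e-1),\kappa e)\not\subseteq[i,i+r)$. Either $i>\kappa(e-1)\ge\kappa m$, and then $r\le N-i<N-\kappa m$. Or $i+r<\kappa e\le2\kappa m$, and then $r<2\kappa m<\kappa(2m+1)=N-\kappa m$. $\square$

## A wrong second copy costs more

**Lemma 9.** If $m$ is large enough (depending only on $w$ and $\kappa$), then for all $\mu\ne\nu$ in $\{0,1\}^I$ and all words $y$: if $wU_\mu U_\nu y\in w^\heartsuit$, then $|y|>F(wU_\mu)$.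

*Proof.* Take $m$ so large that Lemma 8 applies and
$$N\ge(|w|+4)\ell',\qquad\kappa m>|w|,\qquad\min(\kappa m-|w|,\,N/\ell')>2\kappa\ell'. \tag{2}$$
This is possible because $\ell'=O(\log m)$ and $N=\kappa(3m+1)$. Let $T=U_\mu U_\nu$ and fix a reduction $wTy\vdash^*w$.

**Step 1: bookkeeping.** The purpose is to follow what remains of $w$, of $T$ and of $y$. We keep a decomposition of the current word as
$$A\cdot T[i,j)\cdot Y,\qquad\text{initially } A=w,\ i=0,\ j=2N,\ Y=y,$$
as long as $j>N$, with the invariants
$$|A|\le|w|,\qquad i\le(|w|-|A|)\,\ell . \tag{3}$$
In particular $i\le|w|\ell$, and, by (2), $j-i>N-|w|\ell\ge|w|$. Consider a step that removes one half of a square $cc$ at positions $[\sigma,\sigma+2h)$ of the current word, $h=|c|\geq 1$. Put $\mathsf a=|A|$ and $\mathsf b=\mathsf a+(j-i)$, the positions of the two borders. A position $\mathsf a+x$ of the current word, $0\le x<j-i$, is the $T$-position $i+x$. We are free to choose which half to delete.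

**Step 2: squares that do not reach into $Y$.** Here we show that such steps shorten $A$, eat little of $T$, and only look at a short initial part of $T[i,j)$. Let $\sigma+2h\le\mathsf b$. As $T$ is square-free, $\sigma<\mathsf a$.

*Case 1a: $\sigma+h\le\mathsf a$.* Delete the first half, which lies in $A$. Then $|A|$ drops by $h$, and $i,j,Y$ are unchanged. Since $h\le|A|\le|w|$ and the square ends at position $\sigma+2h\le\mathsf a+h$, it ends at $T$-position at most $i+|w|$ (or inside $A$).

*Case 1b: $\sigma+h>\mathsf a$.* Put $h'=\sigma+h-\mathsf a\ge1$, the length of the part of the first half inside $T$. Delete the first half: the new values are $A'=A[0,\sigma)$ and $i'=i+h'$, while $j,Y$ are unchanged, and $|A'|<|A|$. The last $h'$ letters of the first half are $T[i,i+h')$. The second half ends at $T$-position $i+h'+h$, so its last $h'$ letters are $T[i+h,i+h+h')$. Hence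
$$T[i,i+h')=T[i+h,i+h+h').$$
If $h'\ge\ell$, then $h=N$ by Lemma 8(2), and Lemma 8(3) gives $\mathsf a-\sigma=h-h'=N-h'\ge\kappa m>|w|$, contradicting $\mathsf a\le|w|$. So $h'<\ell$. Moreover $h=h'+(\mathsf a-\sigma)\leq \ell+|w|$, so the square ends at $T$-position $i+h'+h\le i+2\ell+|w|$.

Call the steps of Cases 1a and 1b L-steps. They preserve (3), since $|A|$ drops by at least $1$ and $i$ grows by less than $\ell$. Each L-step uses only letters of $A$ and letters of $T$ before $T$-position $i+2\ell+|w|$, so it is at the same time a reduction
$$A\,T[i,J)\vdash A'\,T[i',J)\qquad\text{for every } J \text{ with } i+2\ell+|w|\le J\le2N, \tag{4}$$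
where $i'=i$ in Case 1a.

**Step 3: squares that reach into $Y$ but not into $A$.** We show that eating from the right end of $T$ is paid for by $Y$. Let $\sigma\ge\mathsf a$ and $\sigma+2h>\mathsf b$.

*Case 2a: $\sigma+h\ge\mathsf b$.* The second half lies in $Y$. Delete it: only $Y$ changes, and it becomes shorter.

*Case 2b: $\sigma+h<\mathsf b$.* Put $e=\mathsf b-\sigma-h$, so $1\le e<h$. The second half consists of $T[j-e,j)$ and the first $h-e\ge1$ letters of $Y$. Delete it: $j'=j-e$, and $Y$ loses its first $h-e$ letters. The first half begins at $T$-position $j-e-h\ge i$. Comparing the prefixes of length $e$ of the halves,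
$$T[j-e-h,j-h)=T[j-e,j).$$
If $e\ge\ell$, then $h=N$ by Lemma 8(2). By Lemma 8(3) the loss of $Y$ is $N-e\ge\kappa m$. And $j'=j-e\ge i+h=i+N\ge N$.

**Step 4: squares that reach into both $A$ and $Y$.** We show that the same two kinds of behaviour occur. Let $\sigma<\mathsf a$ and $\sigma+2h>\mathsf b$.

*Case 3a: $\sigma+h\ge\mathsf b$.* As in Case 2a, the second half lies in $Y$; delete it.

*Case 3b: $\sigma+h\le\mathsf a$.* Then $h\le|A|\le|w|$. But the second half contains all of $T[i,j)$, so $h\geq j-i>|w|$. This case is impossible.

*Case 3c: $\mathsf a<\sigma+h<\mathsf b$.* Put
$$\gamma=\mathsf a-\sigma\in[1,|w|],\qquad h_1=\sigma+h-\mathsf a,\qquad h_2=j-i-h_1\ge1,$$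
so $h=\gamma+h_1$. The first half is $A[\sigma,\mathsf a)\,T[i,i+h_1)$. The second half is $T[i+h_1,j)\,Y_1$, where $Y_1$ is a prefix of $Y$ with $|Y_1|=h-h_2\ge1$. Delete the second half: $j'=i+h_1=j-h_2$, and $Y$ loses $Y_1$.

Suppose first that $h_2>\gamma$. Compare the two halves at offsets $\gamma,\dots,h_2-1$; note $h_2<h$. In the first half, offset $\gamma$ is $T$-position $i$; in the second half it is $T$-position $i+h_1+\gamma=i+h$. So
$$T[i,i+h_2-\gamma)=T[i+h,\,i+h+h_2-\gamma),$$
where the right end is $i+h_1+h_2=j\le2N$. If moreover $h_2-\gamma\ge\ell$, then $h=N$ by Lemma 8(2). By Lemma 8(3) the loss is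
$$|Y_1|=N-h_2=\bigl(N-(h_2-\gamma)\bigr)-\gamma\ge\kappa m-|w|,$$
and $j'=i+h_1=i+N-\gamma\ge N-|w|$.

In all remaining situations, $h_2<\ell+\gamma\le\ell+|w|=\ell'$.

**Step 5: the bill.** Now we add up what $Y$ has paid by the time $U_\nu$ is eaten. In Cases 2 and 3, $A$ and $i$ do not change, so (3) is preserved, and if $j$ changes, the step is one of the following.

- Small: $1\le j-j'<\ell'$, and $|Y|$ drops by at least $1$.
- Big: $|Y|$ drops by at least $\kappa m-|w|$, and $j'\ge N-|w|$.

As long as $j>N$, the current word has length at least $j-i>|w|$, so it is not yet the final word $w$. Hence at some step $j$ becomes at most $N$. Stop after the first such step. The current word is then $A^*T[i^*,j^*)Y^*$, and $A^*T[i^*,j^*)Y^*\vdash^*w$. The step that brought $j$ from above $N$ to $j^*$ was small or big, and in both cases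
$$0\le N-j^*<\ell'. \tag{5}$$
No step made $Y$ longer. If a big step occurred, then $|Y^*|\le|y|-(\kappa m-|w|)$. If not, then $2N-j^*\ge N$ letters were eaten in small steps, fewer than $\ell'$ at a time, so there were more than $N/\ell'$ small steps and $|Y^*|\le|y|-N/\ell'$. In both cases
$$|Y^*|\le|y|-\min(\kappa m-|w|,\,N/\ell'). \tag{6}$$

**Step 6: a cheap completion of $wU_\mu$.** We use $Y^*$ to complete $wU_\mu$. First, only L-steps changed $(A,i)$, each of them happened with $i\le|w|\ell$, and by (5) and (2)
$$j^*>N-\ell'\ge(|w|+3)\ell'\ge(|w|+2)\ell+|w| .$$
So (4) applies to each L-step with $J=j^*$, and performing just the L-steps in their order gives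
$$wT[0,j^*)\vdash^*A^*T[i^*,j^*). \tag{7}$$

Secondly, we pop the letters at positions $q=N-1,N-2,\dots,j^*$ from $wU_\mu=wT[0,N)$ one by one by Lemma 4. When the letter $T[q,q+1)$ is popped from $wT[0,q+1)$, we have $q\ge j^*>N-\ell'\ge2\kappa$, so the last $2\kappa-1$ letters of $wT[0,q)$ form a factor of $T$. It has $\kappa$ consecutive positions at which a factor of length $\kappa$ can start, one of which is divisible by $\kappa$, so it contains a complete block $g(\alpha)$ and therefore all letters of $\Delta$. So the letter to be popped occurs there, and the word $t_q$ that Lemma 4 appends has length less than $2\kappa$. With $t^*=t_{N-1}t_{N-2}\cdots t_{j^*}$ we obtain, using (5),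
$$wU_\mu t^*\vdash^*wT[0,j^*),\qquad|t^*|\le2\kappa\ell'. \tag{8}$$

Putting (8) and (7) together,
$$wU_\mu t^*Y^*\vdash^*wT[0,j^*)Y^*\vdash^*A^*T[i^*,j^*)Y^*\vdash^*w .$$
Hence by (6) and the last condition in (2),
$$F(wU_\mu)\le|t^*|+|Y^*|\le2\kappa\ell'+|y|-\min(\kappa m-|w|,\,N/\ell')<|y| .\qquad\square$$

## Exchanging subtrees: proof of (A)

Suppose that $w^\heartsuit$ is context-free. As $\varepsilon\notin w^\heartsuit$, we have $w^\heartsuit=L(G)$ for a grammar $G$ in Chomsky normal form, with $V$ nonterminals, say. We let $m$ be large, depending on $w,\kappa,V$.

**Step 1: many words of the same length.** The exchange will need words of equal length with equal completion costs. For $\lambda\in\{0,1\}^I$ choose $y_\lambda$ with $wU_\lambda y_\lambda\in w^\heartsuit$ and $|y_\lambda|=F(wU_\lambda)$. Since $U_\lambda\in\mathrm{alph}(w)^*$, Lemma 4 shows that $y_\lambda$ exists and that $F(wU_\lambda)\le N(|w|+N)$. Then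
$$v_\lambda:=wU_\lambda U_\lambda y_\lambda\in w^\heartsuit,$$
because $v_\lambda\vdash wU_\lambda y_\lambda\vdash^*w$. Let $\Lambda$ be a largest set of $\lambda$'s with a common value $f=F(wU_\lambda)$. By the pigeonhole principle
$$|\Lambda|\ge\frac{2^m}{N(|w|+N)+1}.$$
All $v_\lambda$ with $\lambda\in\Lambda$ have the same length $n=|w|+2N+f$, which is bounded by a polynomial in $m$.

**Step 2: a subtree with a medium number of marks.** We look for an interval of positions that contains many data blocks, but never both copies of the same one. In $v_\lambda$, mark for each $i\in I$ the first letter of the block with index $i$ in the first copy of $U_\lambda$ (call this mark $e_i$) and in the second copy (call it $e_i'$). There are $2m$ marks, at positions not depending on $\lambda\in\Lambda$, in the order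
$$e_{m+1}<\dots<e_{2m}<e'_{m+1}<\dots<e'_{2m}.$$
Take a derivation tree of $v_\lambda$ and start at the root, whose yield has $2m$ marks. While the current node has more than $m$ marks in its yield, go to a child with at least half of them; the node has at least two marks, hence a yield of length at least $2$, hence two children. This ends, and the first node reached with at most $m$ marks has at least $m/2$ marks, because its parent had more than $m$. Record the nonterminal of this node and the interval of positions of its yield. There are at most $Vn^2$ possible records, so some $\Lambda'\subseteq\Lambda$ with $|\Lambda'|\ge|\Lambda|/(Vn^2)$ has the same nonterminal and the same interval $E$ for all its members. Exchanging subtrees gives: for $\lambda,\lambda'\in\Lambda'$, the word obtained from $v_\lambda$ by replacing its letters at the positions in $E$ by those of $v_{\lambda'}$ is in $w^\heartsuit$.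

**Step 3: the blocks at the ends of $E$.** We make sure that blocks lying only partly in $E$ do no harm. Call a block of the two $U$-copies cut if it contains positions in $E$ and positions outside $E$. An interval has two ends, so at most two blocks are cut, and which ones depends only on $E$. If a cut block has index $i\in I$, its content is determined by the bit $\lambda_i$; otherwise it is the same for all $\lambda$. Pass to $\Lambda''\subseteq\Lambda'$ with $|\Lambda''|\ge|\Lambda'|/4$ on which the bits belonging to cut blocks are constant.

**Step 4: two suitable indices.** We choose $\lambda\neq\lambda'$ so that the exchange changes exactly one of the two copies. Let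
$$J_1=\{i\in I:e_i\in E\},\qquad J_2=\{i\in I:e'_i\in E\}.$$
If $i\in J_1\cap J_2$, then the interval $E$ contains all marks from $e_i$ to $e'_i$, which are $(2m-i+1)+(i-m)=m+1$ marks, more than the allowed $m$. So $J_1\cap J_2=\emptyset$. As $|J_1|+|J_2|\ge m/2$, some $J\in\{J_1,J_2\}$ has $|J|\ge m/4$. For $m$ large,
$$|\Lambda''|\ge\frac{2^m}{4Vn^2\,(N(|w|+N)+1)}>2^{m-m/4}\ge2^{m-|J|},$$
because the denominator is bounded by a polynomial in $m$. There are only $2^{m-|J|}$ bit patterns on $I\setminus J$, so there are $\lambda\ne\lambda'$ in $\Lambda''$ that agree on $I\setminus J$.

**Step 5: the exchange.** Replace in $v_\lambda$ the letters at positions in $E$ by those of $v_{\lambda'}$. The result is in $w^\heartsuit$ by Step 2. We read off what it is.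

Let $J=J_1$. All blocks with index outside $J_1$ (including the indices outside $I$ and the $d$-blocks) are equal in $v_\lambda$ and $v_{\lambda'}$, and so is the prefix $w$. Let $i\in J_1$. The block with index $i$ in the first copy has its mark in $E$, so it is either contained in $E$, and becomes the block of $U_{\lambda'}$, or it is cut, and then $\lambda_i=\lambda'_i$ by Step 3, so it is again the block of $U_{\lambda'}$. The block with index $i$ in the second copy has its mark outside $E$, since $i\notin J_2$. So it is disjoint from $E$ and stays the block of $U_\lambda$, or it is cut, and then $\lambda_i=\lambda'_i$ and it is again the block of $U_\lambda$. Hence the new word is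
$$wU_{\lambda'}U_\lambda\tilde y\qquad\text{with }|\tilde y|=f=F(wU_{\lambda'}).$$

Let $J=J_2$. By the same argument with the copies interchanged (for $i\in J_2$ the first-copy block has its mark outside $E$ and the second-copy block has its mark in $E$), the new word is
$$wU_\lambda U_{\lambda'}\tilde y\qquad\text{with }|\tilde y|=f=F(wU_\lambda).$$

In both cases there are $\mu\ne\nu$ with $wU_\mu U_\nu\tilde y\in w^\heartsuit$ and $|\tilde y|=F(wU_\mu)$. For $m$ large this contradicts Lemma 9. So $w^\heartsuit$ is not context-free, which proves (A). $\blacksquare$

With (B) proved earlier, and since regular languages are context-free, the equivalences at the end of Theorem 1 follow. For instance, $(x_1x_2\cdots x_{14})^\heartsuit$ with distinct letters $x_i$ is not context-free, by an argument that uses only Thue's theorem, since $g=h$ in that case. With the theorem of Bean, Ehrenfeucht and McNulty, already $(abc)^\heartsuit$ is not context-free, whereas $(ab)^\heartsuit=a\{a,b\}^*b$ is regular.
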